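# A polynomial submersion $\mathbf R^3\to\mathbf R^2$ with a compact fiber

## 1. Why one expects the answer "no", and four tests

A smooth map $f:\mathbf R^n\to\mathbf R^k$ is a *submersion* if $df(p)$ is onto for every $p$, that is, if $f$ has no critical points. Each fiber $f^{-1}(y)$ is then a closed submanifold of dimension $n-k$, possibly empty. We ask:

> Is there a polynomial map $f:\mathbf R^3\to\mathbf R^2$ without critical points that has a nonempty compact fiber?

A nonempty compact fiber is a finite union of circles. The first guess is *no*: a circle seems to enclose something, and when one fills the inside with neighboring fibers they should shrink and produce a critical point. Let us test this guess.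

**Test 1: target $\mathbf R$.** A smooth submersion $g:\mathbf R^n\to\mathbf R$ with $n\ge2$ has no nonempty compact fiber. Suppose $g^{-1}(0)$ is nonempty and compact, and let $D$ be a ball containing it. Since $n\ge2$, the complement of $D$ is connected, so $g$ has constant sign there, say $g>0$ (otherwise replace $g$ by $-g$). Then $\{g\le0\}\subset D$ is compact. Near a point of $g^{-1}(0)$ the submersion $g$ takes negative values, so the minimum of $g$ over $\{g\le 0\}$ is negative. It is a global minimum of $g$, hence a critical point: a contradiction.

**Test 2: one component is a coordinate.** Let $f=(q(x,y,z),z)$. It is a submersion exactly when, for each fixed $z$, the function $q(\cdot,\cdot,z)$ on $\mathbf R^2$ has no critical points. The fiber over $(c,z_0)$ is a level set of $q(\cdot,\cdot,z_0)$, so Test 1 with $n=2$ says that it is never nonempty and compact.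

**Test 3: an explicit instance.** The map $(x^2+y^2,z)$ has the circle $x^2+y^2=1$, $z=0$ as a fiber, and it is critical exactly on the axis $x=y=0$, which passes through the circle.

**Test 4: a single circle.** Proposition D below says that a compact fiber of a smooth submersion $\mathbf R^3\to\mathbf R^2$ has an even number of components. One circle alone is impossible.

So far the guess stands. But the last test leaves room for two circles, and among smooth maps the guess is false, by the following theorem. It is Theorem 4.1 of "Unlinking Singular Loci From Regular Fibers And Its Application To Submersions", originally due to Hector, Peralta-Salas and Miyoshi. We use it as a black box; its terms are recalled in Section 2.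

**Theorem 4.1.** Let $M$ be an open (noncompact, without boundary) oriented 3-manifold. Let $L\subset M$ be an oriented framed link that is null-cobordant as a framed link and whose framing extends over $M$. Then there exists a smooth submersion $g:M\to\mathbf R^2$ that has $L$ as an oriented framed regular fiber. That is, for some $y\in\mathbf R^2$ the whole fiber $g^{-1}(y)$ equals $L$, and the framing induced by $g$ is the given framing of $L$.

We shall show that the guess is false for polynomials too.

**Theorem A.** There is a polynomial submersion $f:\mathbf R^3\to\mathbf R^2$ with a nonempty compact fiber.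

It follows from Theorem 4.1 and a result that turns a smooth example into a polynomial one.

**Theorem B (transfer).** Let $n>k\ge1$, and let $g:\mathbf R^n\to\mathbf R^k$ be a $C^\infty$ submersion with a nonempty compact fiber $F$. Then there are a polynomial submersion $f:\mathbf R^n\to\mathbf R^k$ and $y^*\in\mathbf R^k$ such that $f^{-1}(y^*)$ is compact and diffeomorphic to $F\sqcup F$. One can take
$$f(x,y,z,w)=\Theta\big(x^2+X^2+|z|^2+|w|^2,\;X,\;z,\;w\big),\qquad X=1+x+x^2y, \tag{1}$$
with $x,y\in\mathbf R$, $z\in\mathbf R^{k-1}$, $w\in\mathbf R^{n-k-1}$ and $\Theta$ a polynomial map.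

For $n=3$, $k=2$ the variable $z$ is one real number and $w$ is absent. Three complements will also be proved.

**Theorem C (isotopy type).** For $k\ge2$, in Theorem B one can moreover arrange the following. The part of $f^{-1}(y^*)$ in $\{x>0\}$, framed by $f$, is isotopic in $\mathbf R^n$ as a framed submanifold to $F$ framed by $g$ (up to a constant rotation and scaling of the framing). The part in $\{x<0\}$ is isotopic to its mirror image. In particular, for every oriented framed link $L\subset\mathbf R^3$ satisfying the hypotheses of Theorem 4.1, the split union of $L$ and its mirror image is (up to isotopy) a full fiber of a polynomial submersion $\mathbf R^3\to\mathbf R^2$.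

**Proposition D (a converse).** Let $f:\mathbf R^3\to\mathbf R^2$ be any smooth submersion and $L=f^{-1}(y_0)$ a nonempty compact fiber with components $C_1,\dots,C_r$. Let $k_i$ be the self-linking number of the framing of $C_i$ induced by $f$. Then every $k_i$ is odd, $\sum_ik_i+2\sum_{i<j}\mathrm{lk}(C_i,C_j)=0$, and $r$ is even. In particular a compact fiber is never a single circle.

**Corollary E (other dimensions).** Let $n>k\ge1$.
(a) A polynomial submersion $\mathbf R^n\to\mathbf R^k$ with a nonempty compact fiber exists if and only if a smooth one exists.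
(b) Such polynomial submersions exist whenever $1\le n-k\le k/2$.
(c) They do not exist for $k=1$.

## 2. Framed links, and a smooth submersion with a compact fiber

**Framings.** Let $F\subset\mathbf R^n$ be a compact submanifold of codimension $k$. A *framing* of $F$ is a $k$-tuple of vector fields $\nu_1,\dots,\nu_k$ along $F$ that is a basis of the normal space $T_p\mathbf R^n/T_pF$ at each point $p$. If $F$ is a regular fiber of $g$, the *framing induced by $g$* is given by $dg(\nu_i)=\epsilon_i$ (standard basis); this determines $\nu_i$ modulo $TF$. A framed link in an oriented 3-manifold is oriented by the tangent field $\tau$ for which $(\nu_1,\nu_2,\tau)$ is a positive frame.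

**The two hypotheses of Theorem 4.1.** The framed link $L\subset M$ is *null-cobordant as a framed link* if there is a compact oriented surface in $M\times[0,\infty)$, properly embedded, meeting $M\times\{0\}$ orthogonally along its boundary $L$, with a normal framing that restricts to the given framing of $L$. The framing *extends over $M$* if the frame $(\nu_1,\nu_2,\tau)$ of $TM|_L$ is the restriction of a frame field on all of $M$.

**The group fact.** $\pi_1(SO(3))=\mathbf Z/2$, generated by one full turn about an axis; a loop of $d$ turns has class $d$ mod 2. Since $SO(3)$ is a path-connected group, free homotopy classes of loops are also $\mathbf Z/2$. The pointwise product of two loops has as class the sum of the classes, and multiplying by a constant matrix changes nothing. The group $GL_3^+(\mathbf R)$ deformation retracts to $SO(3)$.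

**Example: the circle.** Let $C$ be the unit circle in $\{z=0\}$, and put $N=(\cos\theta,\sin\theta,0)$, $E=(0,0,1)$, $\tau=N\times E=(\sin\theta,-\cos\theta,0)$.

* *The framing $(N,E)$* is null-cobordant: use the hemisphere $x^2+y^2+t^2=1$, $z=0$, $t\ge0$, framed by its outward radial vector and $E$. But $F_0(\theta)=(N,E,\tau)=\mathrm{Rot}_z(\theta)F_0(0)$ is a loop of class $1$, whereas the restriction to $C$ of a frame field on $\mathbf R^3$ is null-homotopic. So this framing does not extend.
* *The twisted framing*
$$\nu_1=\cos\theta\,N+\sin\theta\,E,\qquad \nu_2=-\sin\theta\,N+\cos\theta\,E \tag{2}$$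
does extend, as Step 2 below shows. The curve pushed off along $\nu_1$ is $(1+\varepsilon\cos\theta)N+\varepsilon\sin\theta\,E$. It meets the disk bounded by $C$ only at $\theta=\pi$, transversally, so its linking number with $C$ is $\pm1$. This framed circle alone cannot be null-cobordant, since Theorem 4.1 would then contradict Proposition D.

To keep the twist and still have a null-cobordism, we take the twisted circle together with a mirror image. Let $\rho(x,y,z)=(x,y,6-z)$ and
$$L=C\sqcup\rho(C),\qquad\text{framed by }(\nu_1,\nu_2)\text{ on }C,\quad (d\rho\,\nu_1,d\rho\,\nu_2)\text{ on }\rho(C).$$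
Orient $C$ by $\tau$ and $\rho(C)$ by $-d\rho\,\tau$. Since $\rho$ reverses orientation, (framing, tangent) is a positive frame on both components.

**Step 1: $L$ is null-cobordant.** The purpose is to exhibit the framed surface. In $\mathbf R^3\times[0,\infty)$ rotate $C$ about the plane $\{z=3,\ t=0\}$: let $r_\varphi$ be the rotation of $\mathbf R^4$ that sends $(x,y,3+s,0)$ to $(x,y,3+s\cos\varphi,-s\sin\varphi)$, $0\le\varphi\le\pi$. For $C$ we have $s=-3$, so the circles $r_\varphi(C)$ sweep out
$$\{(\cos\theta,\sin\theta,3-3\cos\varphi,3\sin\varphi)\},$$
an embedded annulus with $t\ge0$. It meets $t=0$ for $\varphi=0$ (in $C$) and $\varphi=\pi$ (in $\rho(C)$). There the $\varphi$-derivative is $\pm3\partial_t$, so it meets $t=0$ orthogonally. At $\varphi=0$ the tangent plane is spanned by $\tau$ and $\partial_t$, to which $\nu_1,\nu_2$ are orthogonal; applying $r_\varphi$, the fields $dr_\varphi(\nu_i)$ are a normal framing of the annulus. Since $dr_\pi(N)=N=d\rho\,N$ and $dr_\pi(E)=-E=d\rho\,E$, this framing restricts to the given one on both components. At both ends the outward normal of the annulus is $-\partial_t$,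 so the orientation of the annulus determined by its framing induces on both components the orientation determined by the framing of $L$ (up to one common sign convention).

**Step 2: the framing extends.** We show that each loop of frames is null-homotopic. On $C$,
$$(\nu_1,\nu_2,\tau)=F_0(\theta)\,\mathrm{Rot}_3(\theta)=\mathrm{Rot}_z(\theta)\,F_0(0)\,\mathrm{Rot}_3(\theta),$$
where $\mathrm{Rot}_3(\theta)$ rotates the first two coordinates by $\theta$. This is a product of two loops of class 1, up to a constant factor, so its class is $1+1=0$. On $\rho(C)$ the frame is $d\rho\cdot(\nu_1,\nu_2,\tau)\cdot\mathrm{diag}(1,1,-1)$: the same loop multiplied by constants on both sides, so again null-homotopic in $SO(3)$.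

Since $SO(3)$ is connected, each of the two loops $h_i$ has a smooth homotopy $H_i(\theta,u)$ with $H_i=h_i$ for $u$ near $0$ and $H_i=I$ for $u$ near $1$. On disjoint tubular neighborhoods $\{(\theta,\omega):|\omega|\le1\}$ of the components put $(\theta,\omega)\mapsto H_i(\theta,|\omega|)$, and put $I$ elsewhere. This is a smooth map $\mathbf R^3\to SO(3)$ extending the frame.

**Step 3: conclusion.** Theorem 4.1 with $M=\mathbf R^3$ gives a smooth submersion $g:\mathbf R^3\to\mathbf R^2$ with a fiber equal to $L\neq\emptyset$, which is compact. Hence Theorem A follows from Theorem B with $n=3$, $k=2$. The rest of the work is Theorem B.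

## 3. Where approximation and folding break down, and the polynomial $1+x+x^2y$

**Approximation on a ball.** Let $g$ be a smooth submersion with compact fiber $F$. On a large ball, approximate $g$ in $C^1$ by a polynomial map $P$. In the ball, $P$ is a submersion and a fiber of $P$ looks like $F$. Outside the ball there is no control at all. For example $x-\varepsilon x^3$ is close to the submersion $x$ on $[-1,1]$, but it is critical at $x=\pm1/\sqrt{3\varepsilon}$, and its zero fiber has the extra points $\pm1/\sqrt\varepsilon$.

**Squeezing the source.** So we would like to map $\mathbf R^n$ by a polynomial map $\sigma$ into a smaller region where polynomials can be controlled, and take $f=\Theta\circ\sigma$. A nonconstant polynomial is unbounded, so the region cannot be bounded. The next best region is a solid paraboloid. Use coordinates $(R,v)$ on $\mathbf R^n$ with $v=(X,z,w)\in\mathbf R\times\mathbf R^{k-1}\times\mathbf R^{n-k-1}$, and set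
$$\mathcal P=\{R\ge|v|^2\},\qquad \mathcal P_T=\mathcal P\cap\{R\le T\}.$$
The sets $\mathcal P_T$ are compact, and $|v|\le\sqrt R$ on $\mathcal P$. So *one* variable $R$ measures size on $\mathcal P$: every polynomial is $O(R^d)$ there for some $d$, and a high power of $R$ will beat it.

**The plain fold.** The obvious polynomial map onto $\mathcal P$ is $\sigma_0(x,v)=(x^2+|v|^2,v)$. Suppose that $\Theta$ is $(R,z)$ in some region, the simplest submersion there. At $x=0$ the direction $\partial_x$ is lost under $d\sigma_0$. The map
$$(R,z)\circ\sigma_0=(x^2+X^2+|z|^2+|w|^2,\;z)$$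
is critical exactly where $x=X=0$ and $w=0$, because there the differential of the first component is $2\sum z_i\,dz_i$. This is the exact failure: on the fold $x=0$ the function $R$ needs a direction in which to increase, and at $X=0$, $w=0$ there is none besides the $z_i$.

**The remedy.** Do not use $X$ as a coordinate on the source. Let $X$ be a polynomial in $x,y$ such that $(x^2,X)$ is a local diffeomorphism for $x\ne0$, while on $x=0$ we have $X=1$ and $\partial_xX\neq0$. Then the fold line never sees $X=0$, and $X^2$ increases to first order in $x$. The choice $X=1+xy$ gives $X=1$ on $x=0$, but $\partial_xX=y$, and $x^2+(1+xy)^2$ is critical at the origin. The choice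
$$X=1+x+x^2y$$
works. Indeed, let $h=x^2+X^2$, so that $\partial_yh=2Xx^2$ and $\partial_xh=2x+2X(1+2xy)$. At $x=0$ we get $\partial_xh=2$. For $x\ne0$, $\partial_yh=0$ forces $X=0$, and then $\partial_xh=2x\neq0$. So $h$ is a positive polynomial on $\mathbf R^2$ without critical points, whose infimum $0$ is approached along $X=0$, $x\to0$. Consequently $(x^2+X^2+|z|^2+|w|^2,\,z)$ is a submersion.

We therefore take
$$\sigma:\mathbf R^n\to\mathcal P,\qquad \sigma(x,y,z,w)=(x^2+|v|^2,\,v),\quad v=(X,z,w),\quad X=1+x+x^2y. \tag{3}$$
On $x=0$ we have $R=1+|z|^2+|w|^2\ge1$. So the fold meets only $\{R\ge1\}$, and all the complicated geometry can be put in $\{R<1\}$. The plan is now fixed: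

1. make a smooth submersion $\Theta_0$ near $\mathcal P$ equal to $(R,z)$ for $R\geq 1$ and having a copy of $F$ as a fiber inside $\{R<1\}$ (Section 4);
2. replace it by a polynomial map $\Theta$ with control on all of $\mathcal P$ (Section 5);
3. compose with $\sigma$ (Section 6).

## 4. A smooth model on the paraboloid

**Lemma 1.** Let $g$ and $F$ be as in Theorem B. There are an open set $O\supset\mathcal P$, a $C^\infty$ map $\psi:O\to\mathbf R^k$, and $y^*=(y_1^*,0,\dots,0)$ with $y_1^*<1$ such that $\Theta_0:=(R,z)+\psi$ satisfies:

1. $\psi=0$ on $O\cap\{R>1-\delta\}$ for some $\delta>0$;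
2. $\Theta_0$ is a submersion at every point of $\mathcal P$;
3. $F_0:=\Theta_0^{-1}(y^*)\cap\mathcal P$ is a compact subset of $\operatorname{int}\mathcal P\cap\{R<1\}$, diffeomorphic to $F$.

The difficulty is to glue $g$ to the linear map $(R,z)$ across the wall $R=1$. We look for a half-space containing $F$ whose wall is, at one point, tangent to a level set of a component of $g$.

**Step 1: find the wall.** Translate the target so that $F=g^{-1}(0)$. Let $D$ be a closed ball centered at $0$ with $F\subset\operatorname{int}D$, and let $q\in D$ be a maximum point of $|g|^2$ on $D$. A submersion is an open map, so $g$ takes nonzero values in $D$ and $g(q)\ne0$. Also $d|g|^2(q)=2\langle g(q),dg(q)\,\cdot\,\rangle\ne0$ because $dg(q)$ is onto. Hence $q$ is not interior, so $q\in\partial D$. By maximality the derivative of $|g|^2$ at $q$ is $0$ in directions tangent to $\partial D$ and $\ge0$ in the direction of the outward unit normal $\nu$. So the gradient is a positive multiple of $\nu$. Rotate the target so that $g(q)=(m,0,\dots,0)$ with $m>0$. Then $d|g|^2(q)=2m\,dg_1(q)$, and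
$$dg_1(q)=\mu\langle\nu,\cdot\rangle,\qquad\mu>0. \tag{4}$$
Put $U=\{p:\langle p-q,\nu\rangle<0\}$. Since $\nu$ is the radial direction at $q$, we have $F\subset\operatorname{int}D\subset U$.

**Step 2: make $g$ affine near $q$.** We want exact, not approximate, matching. Let $\ell(p)=g(q)+dg(q)(p-q)$ and
$$\tilde g=g+\chi\big((p-q)/r\big)(\ell-g),$$
with $\chi$ a cutoff equal to $1$ on the ball of radius $1/2$ and supported in the unit ball. On the ball $B(q,r)$ we have $\ell-g=O(r^2)$ and $d\ell-dg=O(r)$, while the derivative of the cutoff is $O(1/r)$. So $\|\tilde g-g\|_{C^1}=O(r)$, and the change takes place in $B(q,r)$. For small $r$, $\tilde g$ is a submersion, because $dg$ is near $dg(q)$ on $B(q,r)$ and being onto is an open condition. Also both $g$ and $\tilde g$ are nonzero on $B(q,r)$, hence $\tilde g^{-1}(0)=F$. Finally $\tilde g=\ell$ on $B(q,r/2)$.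

**Step 3: an affine chart adapted to the wall.** Since $dg(q)$ is onto with kernel of dimension $n-k$, which is the number of coordinates in $(X,w)$, there is a linear isomorphism $\Lambda:\mathbf R^n\to\mathbf R^n$ with
$$dg(q)\,\Lambda(R,X,z,w)=(R,z).$$
By (4), $\langle\nu,\Lambda(R,v)\rangle=R/\mu$. For $\eta>0$ let
$$j_0(R,v)=q+\eta\Lambda(R-1,v),$$
with $\eta$ so small that $j_0(\{|R-1|\le1,\ |v|\le2\})\subset B(q,r/2)$. Then $\langle j_0(R,v)-q,\nu\rangle=\eta(R-1)/\mu$, so $j_0(R,v)\in U$ if and only if $R<1$. Moreover
$$\ell(j_0(R,v))=\big(m+\eta(R-1),\ \eta z\big). \tag{5}$$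

**Step 4: pull $F$ into the chart.** Let $p_0=j_0(\tfrac12,0)$. Since $(\tfrac12,0)\in\operatorname{int}\mathcal P\cap\{R<1\}$, there is a ball $D'$ about $p_0$ inside $j_0(\operatorname{int}\mathcal P\cap\{R<1\})$. Let $H\subset U$ be the convex hull of $F\cup\{p_0\}$, which is compact, and let $\chi_1$ be a cutoff, compactly supported in $U$ and equal to $1$ on $H$. The flow of $-\chi_1(p)(p-p_0)$ moves $p\in H$ along $p_0+e^{-t}(p-p_0)\in H$. Its map $\kappa$ for a large time is a diffeomorphism of $\mathbf R^n$, compactly supported in $U$, isotopic to the identity, with $\kappa(F)\subset D'$. Put $j=\kappa^{-1}\circ j_0$, a diffeomorphism of $\mathbf R^n$.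

**Step 5: glue.** The support of $\kappa$ is a compact subset of the open half-space $U$, so it lies in $\{\langle p-q,\nu\rangle\le-c'\}$ for some $c'>0$. Hence there is $\delta\in(0,1)$ with $j=j_0$ on $\{R>1-\delta\}$. If moreover $|R-1|<\delta$ and $|v|\le2$, then $j_0(R,v)\in B(q,r/2)$, where $\tilde g=\ell$, and (5) gives
$$\tilde g\circ j(R,v)=\big(m+\eta(R-1),\ \eta z\big).$$
Define
$$\Theta_0=\tfrac1\eta\big(\tilde g\circ j-(m,0)\big)+(1,0)\ \text{ on }\{R<1,\ |v|<2\},\qquad \Theta_0=(R,z)\ \text{ on }\{R>1-\delta\}.$$
On the overlap the first formula gives $(R-1,z)+(1,0)=(R,z)$, so the two agree. The union $O$ of the two sets is open and contains $\mathcal P$, since a point of $\mathcal P$ with $R<1$ has $|v|<1$. Put $\psi=\Theta_0-(R,z)$. Then (1) holds, and (2) holds because both formulas define submersions.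

**Step 6: identify the fiber.** Let $y^*=(1-m/\eta,0,\dots,0)$, so $y_1^*<1$. On $\mathcal P\cap\{R\ge1\}$ the first component of $\Theta_0$ is $R>y^*_1$. On $\mathcal P\cap\{R<1\}$, $\Theta_0=y^*$ if and only if $\tilde g\circ j=0$, that is, $j(R,v)\in F$. Finally
$$j^{-1}(F)=j_0^{-1}(\kappa(F))\subset j_0^{-1}(D')\subset\operatorname{int}\mathcal P\cap\{R<1\}.$$
So $F_0=j^{-1}(F)$, which is compact and diffeomorphic to $F$. $\square$

## 5. A polynomial submersion along the whole paraboloid

For a map $\phi$ defined near a compact set $K$ write $\|\phi\|_{C^1(K)}=\sup_K(|\phi|+\|d\phi\|)$, with the operator norm. Fix $O,\psi,\Theta_0,y^*,F_0$ from Lemma 1, and let $N\subset\operatorname{int}\mathcal P\cap\{R<1\}$ be a compact neighborhood of $F_0$.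

**Lemma 2 (stability on $\mathcal P_1$).** There is $\varepsilon_0>0$ such that if $\Theta:\mathbf R^n\to\mathbf R^k$ is smooth and $\|\Theta-\Theta_0\|_{C^1(\mathcal P_1)}<\varepsilon_0$, then with $\Theta^{(s)}=(1-s)\Theta_0+s\Theta$:

1. for every $s\in[0,1]$, $\Theta^{(s)}$ is a submersion at all points of $\mathcal P_1$, and $\Theta^{(s)}\ne y^*$ on $\mathcal P_1\setminus\operatorname{int}N$;
2. there are diffeomorphisms $\varphi_s$ of $\mathbf R^n$, smooth in $s$, supported in a compact subset of $\operatorname{int}N$, with $\varphi_0=\mathrm{id}$, such that $\Theta^{(s)}\circ\varphi_s=\Theta_0$ near $F_0$, and $\varphi_1(F_0)=\Theta^{-1}(y^*)\cap\mathcal P_1$.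

*Proof.* For (1), let $c_1>0$ be the minimum over the compact set $\mathcal P_1$ of the smallest singular value of $d\Theta_0$. Let $c_2>0$ be the minimum of $|\Theta_0-y^*|$ over $\mathcal P_1\setminus\operatorname{int}N$. Take $\varepsilon_0=\min(c_1,c_2)$. Since $\Theta^{(s)}-\Theta_0=s(\Theta-\Theta_0)$, (1) follows.

For (2), we integrate a vector field that keeps $\Theta^{(s)}$ constant. The set $W=\{(p,s)\in N\times[0,1]:\Theta^{(s)}(p)=y^*\}$ is compact, and by (1) its projection $W'$ to $N$ is a compact subset of $\operatorname{int}N$. Let $\lambda$ be a cutoff, compactly supported in $\operatorname{int}N$ and equal to $1$ near $W'$. With $A_s=d\Theta^{(s)}$, which is onto on $N$, put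
$$\xi_s=-\lambda\,A_s^T(A_sA_s^T)^{-1}(\Theta-\Theta_0),$$
and let $\varphi_s$ be its flow from time $0$. Where $\lambda=1$,
$$\frac{d}{ds}\,\Theta^{(s)}(\varphi_s(p))=(\Theta-\Theta_0)+A_s\xi_s=0. \tag{6}$$
Let $p\in F_0$. The set of $s$ such that $\Theta^{(s')}(\varphi_{s'}(p))=y^*$ for all $s'\le s$ contains $0$ and is closed. It is open in $[0,1]$, since $\varphi_s(p)\in W'$ for $s$ in the set, so that $\lambda=1$ nearby and (6) applies. Hence it is $[0,1]$, and $\varphi_s(p)\in W'$ for all $s$. By compactness, trajectories starting near $F_0$ stay in the region where $\lambda=1$, and (6) gives $\Theta^{(s)}\circ\varphi_s=\Theta_0$ near $F_0$. In particular $\varphi_1(F_0)\subset\Theta^{-1}(y^*)\cap\mathcal P_1$. Conversely, a point of $\Theta^{-1}(y^*)\cap\mathcal P_1$ lies in $\operatorname{int}N$ by (1). The same open-closed argument run backward in $s$ shows that $\varphi_1^{-1}$ takes it into $F_0$. $\square$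

**Step 1: approximate $\psi$ on $\mathcal P_4$.** Let
$$\varepsilon=\min\Big\{\frac{\varepsilon_0}2,\ \frac1{20\sqrt k},\ \frac{1-y_1^*}2\Big\}.$$
There is a polynomial map $S(R,v)$ with $\|S-\psi\|_{C^1(\mathcal P_4)}<\varepsilon$. To see this, multiply $\psi$ by a cutoff that is compactly supported in $O$ and equal to $1$ near $\mathcal P_4$, and convolve with a narrow Gaussian. The result is $C^1$-close to $\psi$ on $\mathcal P_4$ and is the restriction of an entire function. The Taylor polynomials of an entire function converge in $C^1$ on compact sets.

Outside $\mathcal P_4$ we have no control of $S$ except its growth. Since $|v|\le\sqrt R$ on $\mathcal P$, there are $c,d\ge1$ with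
$$|S|,\ \|dS\|\le c\,R^d\qquad\text{on }\mathcal P\cap\{R\ge4\}. \tag{7}$$

**Step 2: add a dominating term.** The map $(R,z)+S$ need not be a submersion for large $R$, because $dS$ may be as large as $cR^d$. We enlarge $(R,z)$ in all $k$ directions by a factor that is invisible for $R\le1$ and huge for $R\ge4$. The base $R/2$ does this: it is at most $1/2$ for $R\le1$ and at least $\sqrt R$ for $R\ge4$. For an integer $M\ge2$ put
$$\Theta=\big(a(R),\,b(R)z\big)+S(R,v),\qquad a(R)=R+(R/2)^M,\quad b(R)=1+(R/2)^M. \tag{8}$$
For $R\ge0$ we have $a'=1+b'\ge1$, $b\ge1$ and $0\le b'\le a'$. For $R\ge4$, since $a'\ge\frac M2(R/2)^{M-1}$ and $b\ge(R/2)^M$,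
$$\min(a',b)\ge(R/2)^{M-1}\ge R^{(M-1)/2}. \tag{9}$$
Choose $M$ so large that
$$\big\|(R/2)^M(1,z)\big\|_{C^1(\mathcal P_1)}<\varepsilon_0/2, \tag{10}$$
$$R^{(M-1)/2}>4\sqrt k\,c\,R^{d+1}\quad\text{for all }R\ge4. \tag{11}$$
Both are possible. On $\mathcal P_1$ we have $0\le R\le1$, $|z|\le1$, and the values and derivatives in (10) are bounded by a constant times $M2^{-M}$. For (11) it is enough that $(M-1)/2\ge d+1$ and $4^{(M-1)/2-d-1}>4\sqrt k\,c$.

**Step 3: independence for $R\ge1$.** We need more than that $\Theta$ is a submersion. At the fold $x=0$ only certain directions are available, and they carry some $\partial_X$, so we allow for that.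

**Lemma 3.** Let $(R,v)\in\mathcal P$, $R\ge1$, and let $e_0=\partial_R+\alpha_0\partial_X$, $e_i=\partial_{z_i}+\alpha_i\partial_X$ $(1\le i\le k-1)$ with all $|\alpha_i|\le\sqrt R$. Then $d\Theta(e_0),\dots,d\Theta(e_{k-1})$ are linearly independent.

*Proof.* Let $\epsilon_i$ be the standard basis of $\mathbf R^{k-1}$. The main term of (8) does not involve $X$, so
$$d\Theta(e_0)=\begin{pmatrix}a'\\ b'z\end{pmatrix}+s_0,\qquad d\Theta(e_i)=\begin{pmatrix}0\\ b\,\epsilon_i\end{pmatrix}+s_i,\qquad |s_i|=|dS(e_i)|\le(1+\sqrt R)\|dS\|.$$
Divide the first column by $a'$ and the others by $b$. The matrix of columns becomes $T+\mathcal E$ with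
$$T=\begin{pmatrix}1&0\\ \zeta&I\end{pmatrix},\qquad \zeta=\frac{b'}{a'}z,\quad|\zeta|\le|z|\le\sqrt R.$$
Its inverse has $-\zeta$ in place of $\zeta$, so $\|T^{-1}\|\le1+\sqrt R$. Each of the $k$ columns of $\mathcal E$ has norm at most $(1+\sqrt R)\|dS\|/\min(a',b)$, so
$$\|\mathcal E\|\le\sqrt k\,(1+\sqrt R)\,\frac{\|dS\|}{\min(a',b)}.$$
The matrix $T+\mathcal E$ is invertible if $\|T^{-1}\|\,\|\mathcal E\|<1$, hence if
$$\sqrt k\,(1+\sqrt R)^2\,\|dS\|<\min(a',b). \tag{12}$$
*If $1\le R\le4$:* $\psi$ and $d\psi$ vanish here, so $\|dS\|<\varepsilon\le1/(20\sqrt k)$. The left side of (12) is at most $9/20<1\le\min(a',b)$.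
*If $R\ge4$:* $(1+\sqrt R)^2\le4R$, so by (7) the left side is at most $4\sqrt k\,c\,R^{d+1}$. This is less than $R^{(M-1)/2}\le\min(a',b)$ by (11) and (9). $\square$

**Step 4: what $\Theta$ satisfies on $\mathcal P$.** By (10) and the choice of $S$,
$$\|\Theta-\Theta_0\|_{C^1(\mathcal P_1)}=\|(R/2)^M(1,z)+S-\psi\|_{C^1(\mathcal P_1)}<\varepsilon_0/2+\varepsilon\le\varepsilon_0,$$
so Lemma 2 applies to $\Theta$. We get two conclusions.

(i) *$\Theta$ is a submersion at every point of $\mathcal P$.* On $\mathcal P_1$ this is Lemma 2(1) with $s=1$; for $R\ge1$ it is Lemma 3 with all $\alpha_i=0$.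

(ii) *$\Theta\ne y^*$ on $\mathcal P\cap\{R\ge1\}$.* Look at the first component $a(R)+S_1$. For $1\le R\le4$ we have $\psi=0$, so it is at least $1-\varepsilon>y_1^*$. For $R\ge4$ it is at least $R+(R/2)^M-cR^d$. By (9) and (11), $(R/2)^M\ge R^{(M-1)/2}>cR^d$, so it is at least $R>y_1^*$.

Hence $F_1:=\Theta^{-1}(y^*)\cap\mathcal P=\Theta^{-1}(y^*)\cap\mathcal P_1=\varphi_1(F_0)$ is a compact subset of $\operatorname{int}N\subset\operatorname{int}\mathcal P$, isotopic to $F_0$. In particular it is diffeomorphic to $F$ and nonempty.

## 6. Folding $\mathbf R^n$ onto the paraboloid: proof of Theorems B and A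

With $\sigma$ from (3) put $f=\Theta\circ\sigma$. This is a polynomial map of the form (1).

**Step 1: $f$ is a submersion where $x\ne0$.** Here $\sigma$ is a local diffeomorphism. Indeed $(R,v)\mapsto(R-|v|^2,v)$ has Jacobian determinant $1$, and after composition with it $\sigma$ becomes $(x^2,X,z,w)$. So
$$\det d\sigma=\frac{\partial(x^2,X)}{\partial(x,y)}=2x\cdot x^2=2x^3\ne0. \tag{13}$$
Since $\Theta$ is a submersion at $\sigma(\cdot)\in\mathcal P$ by (i), so is $f$.

**Step 2: $f$ is a submersion where $x=0$.** There $X=1$, $\partial_xX=1$, and $R=1+|z|^2+|w|^2\ge1$. From $R=x^2+X^2+|z|^2+|w|^2$,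
$$d\sigma(\partial_x)=2\partial_R+\partial_X,\qquad d\sigma(\partial_{z_i})=\partial_{z_i}+2z_i\partial_R.$$
We combine these to isolate $\partial_R$ and $\partial_{z_i}$ up to multiples of $\partial_X$:
$$d\sigma(\tfrac12\partial_x)=\partial_R+\tfrac12\partial_X,\qquad d\sigma(\partial_{z_i}-z_i\partial_x)=\partial_{z_i}-z_i\partial_X.$$
These are vectors $e_0,e_i$ as in Lemma 3, with $\alpha_0=\frac12\le\sqrt R$ and $|\alpha_i|=|z_i|\le\sqrt R$. So $df$ has rank $k$.

**Step 3: the fiber over $y^*$.** If $x=0$, then $\sigma$ takes its value in $\partial\mathcal P$ with $R\ge1$, where $\Theta\ne y^*$ by (ii). So $f^{-1}(y^*)\subset\{x\ne0\}$. The map $\sigma$ restricts to diffeomorphisms $\{x>0\}\to\operatorname{int}\mathcal P$ and $\{x<0\}\to\operatorname{int}\mathcal P$, with inverses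
$$x=\pm\sqrt{R-|v|^2},\qquad y=\frac{X-1-x}{x^2}.$$
Hence $f^{-1}(y^*)$ is the union of the preimages of the compact set $F_1\subset\operatorname{int}\mathcal P$ under these two diffeomorphisms. It is compact, nonempty, and diffeomorphic to $F\sqcup F$. This proves Theorem B. With the submersion $g$ of Section 2 it proves **Theorem A**. $\blacksquare$

## 7. The isotopy type of the two halves: proof of Theorem C

Let $k\ge2$. We follow orientations and framings through the construction.

**Step 1: choose everything orientation preserving.** For $k\ge2$ the rotation of the target in Lemma 1 can be taken in $SO(k)$. Since $\Lambda\partial_X\in\ker dg(q)$, we may change its sign, so $\Lambda$ can be taken orientation preserving. As $\kappa$ is isotopic to the identity, $j=\kappa^{-1}\circ j_0$ preserves orientation. By (13), so does $\sigma$ on $\{x>0\}$. Therefore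
$$\Phi=j\circ\sigma|_{\{x>0\}}:\{x>0\}\to\mathbf R^n$$
is an orientation-preserving embedding. By the definition of $\Theta_0$, near $\Phi^{-1}(F)$ we have
$$\Theta_0\circ\sigma=\tfrac1\eta\big(\tilde g\circ\Phi-(m,0)\big)+(1,0).$$
Since $g\neq0$ on the closed ball $B(q,r)$, this ball misses $F$. So near $F$ the map $\tilde g$ equals $g$ up to the rotation (and the translation that made $F=g^{-1}(0)$).

**Step 2: an orientation-preserving embedding $e$ of a convex open set $\Omega$ in $\mathbf R^n$ is isotopic to the inclusion.** Pick $p_0\in\Omega$ and put $e_t(p)=t^{-1}\big(e(p_0+t(p-p_0))-e(p_0)\big)$ for $0<t\le1$. Since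
$$e_t(p)=\int_0^1de\big(p_0+ut(p-p_0)\big)(p-p_0)\,du,$$
this extends smoothly to $t=0$ with $e_0(p)=de(p_0)(p-p_0)$. All $e_t$ are embeddings, and $e_1$ is $e$ followed by a translation. A path in the connected group $GL_n^+(\mathbf R)$ from $de(p_0)$ to $I$, followed by a translation, leads to the inclusion.

**Step 3: the half in $\{x>0\}$.** By Step 2 there is an isotopy of embeddings $\Phi_s$ from $\Phi$ to the inclusion of $\{x>0\}$. Then $\Phi_s(\Phi^{-1}(F))$, with the framing carried along by $d\Phi_s$, is a framed isotopy. It goes from $F$, framed by $\tilde g$, to $\Phi^{-1}(F)=(\Theta_0\circ\sigma)^{-1}(y^*)\cap\{x>0\}$, framed by $\tilde g\circ\Phi$. The latter framing is the one induced by $\Theta_0\circ\sigma$ up to the scaling by $\eta$. To pass from $\Theta_0$ to $\Theta$, conjugate the diffeomorphisms $\varphi_s$ of Lemma 2 by $\sigma|_{\{x>0\}}$. The result $\tilde\varphi_s$ is an isotopy with compact support in $\{x>0\}$, and $\Theta^{(s)}\circ\sigma\circ\tilde\varphi_s=\Theta_0\circ\sigma$ near the fiber. So $\tilde\varphi_1$ carries the framed fiber of $\Theta_0\circ\sigma$ to the framed fiber of $f$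 in $\{x>0\}$.

**Step 4: the half in $\{x<0\}$.** Let
$$\iota(x,y,z,w)=(-x,\ y+2/x,\ z,\ w):\{x>0\}\to\{x<0\}.$$
It is a diffeomorphism with Jacobian determinant $-1$. It preserves $x^2,z,w$, and also $X$, because $1-x+x^2(y+2/x)=1+x+x^2y$. So $\sigma\circ\iota=\sigma$ and $f\circ\iota=f$: the half in $\{x<0\}$ is the image under $\iota$ of the half in $\{x>0\}$, framing included. Composing $\iota$ with the reflection $x\mapsto-x$ gives $(x,y+2/x,z,w)$ on $\{x>0\}$, which is isotopic to the inclusion through $(x,y+2t/x,z,w)$. So the reflection of the half in $\{x<0\}$ is isotopic to the half in $\{x>0\}$. In other words, the half in $\{x<0\}$ is isotopic to the mirror image of the other half.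

**Step 5: links.** Let $L\subset\mathbf R^3$ satisfy the hypotheses of Theorem 4.1, and apply the above to the submersion $g$ that the theorem provides. The two halves of $f^{-1}(y^*)$ lie on different sides of the plane $x=0$. Each isotopy of a half sweeps out a bounded set. So we first translate the two halves far away from the plane in opposite directions and then perform translated copies of the isotopies, which stay on their own sides. Thus the full fiber is isotopic to the split union of $L$ and its mirror image. $\square$

## 8. Linking numbers of a compact fiber: proof of Proposition D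

Recall that $\mathrm{lk}(C,C')$ is the intersection number with $C'$ of a 2-chain bounded by $C$. The *self-linking number* of a framing of $C_i$ is the linking number of $C_i$ with its push-off along $\nu_1$. The push-off along $\nu_2$ gives the same number, through $\cos t\,\nu_1+\sin t\,\nu_2$. Each full turn of the framing about the tangent changes the number by $\pm1$, because it adds a meridian to the push-off. Example: the framing $(N,E)$ of the circle in Section 2 has self-linking number $0$, and (2) has $\pm1$.

**Step 1: the linking identity.** We find a surface bounded by $L$ that misses a push-off of $L$. As $f$ is a submersion,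
$$S=f^{-1}\big(y_0+[0,\infty)\times\{0\}\big)$$
is a properly embedded oriented surface with $\partial S=L$. It may be noncompact, so choose a large ball $B$ with $L\subset\operatorname{int}B$ and $\partial B$ transverse to $S$ (Sard). The 1-cycle $S\cap\partial B$ bounds a 2-chain $c$ in the sphere $\partial B$, so with suitable signs $S\cap B+c$ is a chain with boundary $L$. Near the compact fiber $L$, the map $f$ is a product projection. For small $\epsilon>0$ let $L''$ be the push-off of $L$ in $f^{-1}(y_0+(0,\epsilon))$, in the direction of the second framing vector. It misses $S$, since $(0,\epsilon)\notin[0,\infty)\times\{0\}$, and it misses $\partial B$. So $\mathrm{lk}(L,L'')=0$. Expanding over components,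
$$\sum_ik_i+2\sum_{i<j}\mathrm{lk}(C_i,C_j)=0. \tag{14}$$

**Step 2: the frame given by $f$ is null-homotopic.** The frame $(\nabla f_1,\nabla f_2,\nabla f_1\times\nabla f_2)$ is positive and is defined on all of $\mathbf R^3$, so along $C_i$ it is null-homotopic in $GL_3^+(\mathbf R)\simeq SO(3)$. The framing induced by $f$, taken orthogonal to $C_i$, is $(\nu_1,\nu_2)=(\nabla f_1,\nabla f_2)\,G^{-1}$, where $G$ is the Gram matrix of the gradients, which is positive definite. Deforming $G^{-1}$ to $I$ through positive definite matrices shows that $(\nu_1,\nu_2,\text{tangent})$ is also null-homotopic.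

**Step 3: the frame given by a Seifert surface has class $1$.** Let $\Sigma$ be a Seifert surface of $C_i$ of genus $h$ with unit normal $n$, and let $(t_1,t_2)$ be an orthonormal trivialization of $T\Sigma$, which exists because $\Sigma$ has nonempty boundary, chosen so that $(n,t_1,t_2)$ is a map $\Sigma\to SO(3)$. Since $\pi_1(SO(3))$ is abelian and $[\partial\Sigma]=0\in H_1(\Sigma)$, the restriction of this map to $\partial\Sigma$ is trivial in $\pi_1(SO(3))$. By Poincaré–Hopf, the conormal of $\partial\Sigma$, viewed through $(t_1,t_2)$, winds $\pm\chi(\Sigma)$ times along $\partial\Sigma$: extend it to a vector field on $\Sigma$ with isolated zeros; the winding number is the sum of the indices. So the positive frame $(n,\text{conormal},\text{tangent})$ is the product of $(n,t_1,t_2)$ with a loop of $\pm\chi(\Sigma)=\pm(1-2h)$ turns, up to a constant factor. This number is odd, so its class is $0+1=1$ in $\mathbf Z/2$.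

**Step 4: parity.** The framing $(n,\text{conormal})$ has self-linking number $0$, since the push-off along $n$ misses $\Sigma$. So the framing induced by $f$ differs from it by $k_i$ full turns about the tangent (up to sign), and its class is $1+k_i$ mod 2. By Step 2 the class vanishes, so $k_i$ is odd. Reducing (14) mod 2 gives $r\equiv\sum_ik_i\equiv0$, so $r$ is even. $\square$

With the link $L$ of Section 2, the polynomial submersion of Theorem A has the fiber $L\sqcup\mathrm{mirror}(L)$, which consists of four circles. By Proposition D at least two are necessary. The argument does not determine whether a polynomial submersion can have a compact fiber with exactly two components. Nor does it determine whether every $L$ as in Theorem 4.1 is by itself a fiber of a polynomial submersion.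

## 9. Compact fibers in other dimensions: proof of Corollary E

(a) A polynomial submersion is smooth; the other direction is Theorem B.

(b) Let $j=n-k$, so $1\le j$ and $2j\le k$. Take the product of $j$ copies of the map $f:\mathbf R^3\to\mathbf R^2$ of Theorem A with the identity of $\mathbf R^{k-2j}$. It is a polynomial submersion from $\mathbf R^{3j+k-2j}=\mathbf R^{k+j}=\mathbf R^n$ to $\mathbf R^{2j+k-2j}=\mathbf R^k$. A product of $j$ nonempty compact fibers of $f$ with a point is a nonempty compact fiber of it.

(c) This is Test 1 of Section 1, since $n>k=1$ means $n\ge2$. $\square$
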